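\title{There are no $\{p,q\}$-Diophantine quadruples}

\begin{abstract}
We prove that for distinct primes $p$ and $q$ there are no four distinct
positive integers $a_1,\dots,a_4$ such that each of the six numbers
$a_ia_j+1$ has the form $p^\alpha q^\beta$. The proof is elementary and
self-contained. It applies equally to coprime integers $g,h\ge 2$ in place of
$p,q$ and to $a_ia_j-1$ in place of $a_ia_j+1$. Examples show that quadruples
cannot be replaced by triples and that two primes cannot be replaced by three.
\end{abstract}

\section{Introduction}\label{sec:intro}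

Let $S$ be a set of primes. A positive integer is an \emph{$S$-unit} if all
of its prime factors belong to $S$; in particular $1$ is an $S$-unit, and for
$S=\{p,q\}$ the $S$-units are the numbers $p^\alpha q^\beta$ with integers
$\alpha,\beta\ge0$. An $m$-tuple $(a_1,\dots,a_m)$ of pairwise distinct
positive integers is an \emph{$S$-Diophantine $m$-tuple} if $a_ia_j+1$ is an
$S$-unit for all $1\le i<j\le m$.

The condition says that every prime factor of $\prod_{i<j}(a_ia_j+1)$ lies in
$S$. To ask how small $S$ can be is to ask how few primes can divide this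
product. For two integers one prime is enough: $1\cdot3+1=4$. For three
integers $x<y<z$ one prime is not enough: of two powers of the same prime one
divides the other, whereas neither of $xz+1$ and $yz+1$ ever divides the other
(Lemma~\ref{lem:incomp}). Two primes are enough, since $(1,3,5)$ gives
$4,6,16$. For four integers three primes are enough, since $(1,3,5,7)$ gives
$4,6,8,16,22,36$, which are $\{2,3,11\}$-units. The values $1$ and $2$ for
pairs and triples suggest that the third prime is really needed for
quadruples. This is the conjecture stated in \cite{source}: there is no pair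
of primes $(p,q)$ for which a $\{p,q\}$-Diophantine quadruple exists. The
statement concerns all pairs of primes at once; the primes may be chosen to
fit the four integers. We prove it.

\begin{theorem}\label{thm:primes}
Let $p\ne q$ be primes. There are no four distinct positive integers such
that the product of any two of them, plus $1$, has the form $p^\alpha q^\beta$
with integers $\alpha,\beta\ge0$.
\end{theorem}

The argument uses only that $p$ and $q$ are coprime, and it does not depend on
the sign of the shift. We therefore prove the following stronger statement, of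
which Theorem~\ref{thm:primes} is the case $(g,h,\varepsilon)=(p,q,1)$.

\begin{theorem}\label{thm:main}
Let $g,h\ge2$ be coprime integers and let $\varepsilon\in\{1,-1\}$. There are
no four distinct positive integers $a_1,\dots,a_4$ such that all six numbers
$a_ia_j+\varepsilon$ $(i<j)$ lie in
$\{g^\alpha h^\beta:\alpha,\beta\ge0\}$.
\end{theorem}

Both sizes, four integers and two primes, are optimal.

\begin{corollary}\label{cor:sharp}
The number $2$ is the largest $n$ such that no set $S$ of $n$ primes admits an
$S$-Diophantine quadruple, and $4$ is the smallest $m$ such that no set $S$ of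
two primes admits an $S$-Diophantine $m$-tuple. The same holds with
$a_ia_j-1$ in place of $a_ia_j+1$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main} no set of two primes admits a quadruple, for either
sign. For $a_ia_j+1$, the quadruple $(1,3,5,7)$ works for every
$S\supseteq\{2,3,11\}$, hence for some set of each size $n\ge3$, and
$(1,3,5)$ and its subtuples work for $S=\{2,3\}$. For $a_ia_j-1$, use instead
$(1,2,5,13)$, which gives the $\{2,3,5\}$-units $1,4,12,9,25,64$, and
$(1,5,13)$, which gives the $\{2,3\}$-units $4,12,64$.
\end{proof}

The proof of Theorem~\ref{thm:main} rests on one identity,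
$(xz+\varepsilon)-(yz+\varepsilon)=z(x-y)$, which ties the factorizations of
the six numbers to the differences of the four integers $a<b<c<d$. Used as an
inequality, it orders the three numbers that involve $d$ and gives $ad<bc$
(Section~\ref{sec:d}). Used as an equality between exponents, it determines
the ratios of $ab+\varepsilon$, $ad+\varepsilon$ and $bc+\varepsilon$
(Section~\ref{sec:twice}). One of these ratios then has an upper and a lower
bound that contradict each other (Section~\ref{sec:final}).

\section{Common divisors and exponents}\label{sec:tools}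

Throughout, $\varepsilon\in\{1,-1\}$. If $x\neq y$ are positive integers, then
$xy\ge2$, so $xy+\varepsilon\ge1$. We use repeatedly the standard fact that
$D\mid uw$ and $\gcd(D,u)=1$ imply $D\mid w$.

\begin{lemma}\label{lem:gcd}
Let $x,y,z$ be distinct positive integers. Every divisor of $xz+\varepsilon$
is coprime to $x$ and to $z$, and every common divisor of $xz+\varepsilon$ and
$yz+\varepsilon$ divides $x-y$.
\end{lemma}

\begin{proof}
An integer that divides $xz+\varepsilon$ and one of $x,z$ divides
$\varepsilon=\pm1$; this is the first claim. A common divisor $D$ of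
$xz+\varepsilon$ and $yz+\varepsilon$ divides their difference $z(x-y)$ and is
coprime to $z$, so $D\mid x-y$.
\end{proof}

Two numbers that share the element $z$ thus have a greatest common divisor of
at most $|x-y|$. When $z$ is the largest of the three elements, this is
smaller than either number.

\begin{lemma}\label{lem:incomp}
If $x<y<z$ are positive integers, then neither of $xz+\varepsilon$ and
$yz+\varepsilon$ divides the other.
\end{lemma}

\begin{proof}
Since $0<xz+\varepsilon<yz+\varepsilon$, only
$xz+\varepsilon\mid yz+\varepsilon$ has to be excluded. In that case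
Lemma~\ref{lem:gcd} gives $xz+\varepsilon\mid y-x$, so
$xz+\varepsilon\le y-x\le z-2$. But $xz+\varepsilon\ge z-1$.
\end{proof}

The shared element must be the largest one: in the triple $(1,5,7)$ the number
$1\cdot5+1=6$ divides $5\cdot7+1=36$.

Now fix coprime integers $g,h\ge2$. For a nonzero integer $n$ let $v_g(n)$ be
the largest $i\ge0$ with $g^i\mid n$, so that $g^i\mid n$ if and only if
$i\le v_g(n)$; define $v_h(n)$ in the same way. For a prime $g$ this is the
$g$-adic valuation. For composite $g$ it need not be additive
($v_4(2\cdot2)=1$ but $v_4(2)=0$), and additivity is never used below. We need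
three facts about two numbers $m=g^\alpha h^\beta$ and
$m'=g^{\alpha'}h^{\beta'}$; each is symmetric in $g$ and $h$.
\begin{itemize}
\item[(E1)] $v_g(m)=\alpha$ and $v_h(m)=\beta$, and $m\mid m'$ if and only if
$\alpha\le\alpha'$ and $\beta\le\beta'$.
\item[(E2)] If neither of $m,m'$ divides the other, then
$(\alpha-\alpha')(\beta-\beta')<0$.
\item[(E3)] If $m<m'$ and $\beta\ge\beta'$, then $\alpha<\alpha'$.
\end{itemize}
For (E1): if $g^{\alpha+1}\mid g^\alpha h^\beta$, then $g\mid h^\beta$, and
coprimality gives $g\mid1$, which is false; so $v_g(m)=\alpha$. If $m\mid m'$,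
then $g^\alpha\mid m'$ and $h^\beta\mid m'$, that is, $\alpha\le\alpha'$ and
$\beta\le\beta'$; the converse is immediate. For (E2): if
$(\alpha-\alpha')(\beta-\beta')\ge0$, then either $\alpha\le\alpha'$ and
$\beta\le\beta'$, or $\alpha\ge\alpha'$ and $\beta\ge\beta'$, and one number
divides the other. For (E3): $\alpha\ge\alpha'$ and $\beta\ge\beta'$ would
give $m\ge m'$.

It is useful to picture $g^\alpha h^\beta$ as the lattice point
$(\alpha,\beta)$. By (E2), numbers of which none divides another form a
strictly descending staircase: when the exponents of $g$ increase, those of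
$h$ decrease.

\section{An example: extending $(1,5,7)$}\label{sec:example}

The triple $(1,5,7)$ gives $6,8,36$ and so is $\{2,3\}$-Diophantine. We show
that no $d>7$ extends it to a $\{2,3\}$-Diophantine quadruple.

Suppose that $d+1$, $5d+1$ and $7d+1$ are $\{2,3\}$-units. By
Lemma~\ref{lem:incomp} none of them divides another, so they form a staircase
with three steps. Let $M=yd+1=2^i3^j$, with $y\in\{1,5,7\}$, be the middle
step. One neighbor has a higher power of $2$ and a lower power of $3$ than
$M$, and the other has a higher power of $3$ and a lower power of $2$. Hence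
$i,j\ge1$, the number $2^i$ is a common divisor of $M$ and the first neighbor,
and $3^j$ is a common divisor of $M$ and the second. By Lemma~\ref{lem:gcd},
$2^i$ divides the difference between $y$ and one of the other two elements,
and $3^j$ divides the difference between $y$ and the remaining one. The middle
number, which has size about $yd$, is thus bounded by a product of two
differences that do not involve $d$.

The differences are $5-1=4$, $7-1=6$ and $7-5=2$. Only $6$ is divisible by
$3$, so $j=1$, $y\in\{1,7\}$, and $2^i$ divides $|y-5|$. If $y=7$, then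
$2^i\mid2$ and $M=6<7d+1$, which is absurd. If $y=1$, then $2^i\mid4$ and
$d+1\in\{6,12\}$, so $d=11$. Finally $5\cdot11+1=56=2^3\cdot7$ is not a
$\{2,3\}$-unit.

For a given triple this argument leaves finitely many $d$ to test. In general
the triple and the two bases are unknown, and the final test must be replaced
by an argument. The surviving candidate $(1,5,7,11)$ shows how much that
argument has to use; we return to it in Remark~\ref{rem:nearmiss}.

\section{The three numbers that involve the largest element}\label{sec:d}

From here to the end of Section~\ref{sec:final} we suppose that $a<b<c<d$ is a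
quadruple as in Theorem~\ref{thm:main}, and we derive a contradiction. For
distinct $x,y\in\{a,b,c,d\}$ write
\[
s_{xy}=xy+\varepsilon=g^{\alpha_{xy}}h^{\beta_{xy}},
\]
where the order of the two indices does not matter. By (E1),
$\alpha_{xy}=v_g(s_{xy})$ and $\beta_{xy}=v_h(s_{xy})$. As in the example, we
begin with $s_{ad},s_{bd},s_{cd}$, because Lemma~\ref{lem:incomp} applies to
every pair among them.

\begin{proposition}\label{prop:middle}
After interchanging $g$ and $h$ if necessary,
\begin{equation}\label{eq:stair}
\alpha_{bd}<\alpha_{ad}<\alpha_{cd},\qquad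
\beta_{bd}>\beta_{ad}>\beta_{cd}.
\end{equation}
Moreover $s_{ad}<s_{bc}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:incomp} and (E2) we can label $\{a,b,c\}=\{u,y,w\}$ so that
$\alpha_{ud}<\alpha_{yd}<\alpha_{wd}$ and $\beta_{ud}>\beta_{yd}>\beta_{wd}$.
The power $g^{\alpha_{yd}}$ divides $s_{yd}$ and $s_{wd}$, so it divides
$w-y$ by Lemma~\ref{lem:gcd}. The power $h^{\beta_{yd}}$ divides $s_{yd}$ and
$s_{ud}$, so it divides $u-y$. Both differences are nonzero, and therefore
\begin{equation}\label{eq:midbound}
s_{yd}=g^{\alpha_{yd}}h^{\beta_{yd}}\le|w-y|\,|u-y|.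
\end{equation}

Suppose $y\in\{b,c\}$. The right side of \eqref{eq:midbound} is
$(b-a)(c-b)$ for $y=b$ and $(c-a)(c-b)$ for $y=c$; in both cases it equals
$(y-a)(c-b)<yc$. The left side is at least $y(c+1)-1\ge yc$, because
$d\ge c+1$. This contradicts \eqref{eq:midbound}, so $y=a$.

Interchanging $g$ and $h$ preserves the hypothesis and exchanges $u$ and $w$,
so we may take $u=b$, $w=c$; this is \eqref{eq:stair}. For $y=a$ the bound
\eqref{eq:midbound} gives
\[
s_{ad}\le(b-a)(c-a)\le(b-1)(c-1)=bc-(b+c-1)<bc-1\le s_{bc},
\]
since $b+c-1\ge4$.
\end{proof}

The case $y=a$ survives because both differences $b-a$ and $c-a$ can be large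
while the factor $a$ in $s_{ad}$ is small. We fix $g$ and $h$ as in
\eqref{eq:stair} and abbreviate
\[
\alpha=\alpha_{ad},\qquad \beta=\beta_{ad},\qquad \lambda=\beta_{cd}<\beta .
\]

\section{Reading each difference twice}\label{sec:twice}

The inequality $ad<bc$ still leaves room for $d$, so we need exact information
on exponents. Lemma~\ref{lem:gcd} passes a divisor from $xz+\varepsilon$ and
$yz+\varepsilon$ to $x-y$. The identity behind it also works in the other
direction, and the two directions together give an equality.

\begin{lemma}\label{lem:iso}
Let $x,y,z$ be distinct positive integers. If two of the three integers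
\[
v_g(xz+\varepsilon),\qquad v_g(yz+\varepsilon),\qquad v_g(x-y)
\]
are different, then the third equals the smaller of these two. The same holds
for $v_h$.
\end{lemma}

\begin{proof}
If $g^i$ divides two of the numbers $xz+\varepsilon$, $yz+\varepsilon$, $x-y$,
then it divides the third. For the pair $xz+\varepsilon$, $yz+\varepsilon$
this is Lemma~\ref{lem:gcd}; for the other two pairs it follows from
$(xz+\varepsilon)-(yz+\varepsilon)=z(x-y)$. Let $\mu$ be the least of the
three exponents. If it were attained only once, $g^{\mu+1}$ would divide two
of the numbers and hence all three, against the definition of $\mu$. So the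
minimum is attained at least twice. If two exponents $r<r'$ are different and
$r''$ is the third, then $r''<r$ and $r''>r$ would each make the minimum
attained only once; hence $r''=r$.
\end{proof}

For example, $x=1$, $y=5$, $z=7$ and $\varepsilon=1$ give the numbers
$8,36,-4$, with exponents $3,2,2$ for the base $2$ and $0,2,0$ for the base
$3$.

In a quadruple each difference $x-y$ can be examined through two third
elements $z$, and the two readings must agree. The readings through $d$ are
available from \eqref{eq:stair}: Lemma~\ref{lem:iso} with $z=d$ gives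
\begin{equation}\label{eq:diffs}
v_g(b-a)=\alpha_{bd},\quad v_h(b-a)=\beta,\qquad
v_g(c-a)=\alpha,\quad v_h(c-a)=\lambda .
\end{equation}
We read $b-a$ through $c$ first, since $c$ is the largest of $a,b,c$. By
Lemma~\ref{lem:incomp} and (E2), $\alpha_{ac}\ne\alpha_{bc}$ and
$\beta_{ac}\ne\beta_{bc}$, and the two inequalities have opposite directions.
Lemma~\ref{lem:iso} with $z=c$ and \eqref{eq:diffs} then give
\begin{equation}\label{eq:mins}
\min(\alpha_{ac},\alpha_{bc})=\alpha_{bd},\qquad
\min(\beta_{ac},\beta_{bc})=\beta .
\end{equation}
One of the two possible orders makes $d$ too large.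

\begin{lemma}\label{lem:order}
We have $\alpha_{ac}<\alpha_{bc}$ and $\beta_{ac}>\beta_{bc}=\beta$.
\end{lemma}

\begin{proof}
Suppose $\alpha_{bc}<\alpha_{ac}$. Then $\alpha_{bc}=\alpha_{bd}$ by
\eqref{eq:mins}. Since $s_{bc}<s_{bd}$, (E3) with $g$ and $h$ interchanged
gives $\beta_{bc}<\beta_{bd}$, so $s_{bc}\mid s_{bd}$. The shared element $b$
is not the largest, so Lemma~\ref{lem:incomp} does not apply, but
Lemma~\ref{lem:gcd} gives $s_{bc}\mid d-c$. With
Proposition~\ref{prop:middle},
\[
d-1\le ad+\varepsilon=s_{ad}<s_{bc}\le d-c,
\]
which is false because $c>1$. Hence $\alpha_{ac}<\alpha_{bc}$, so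
$\beta_{ac}>\beta_{bc}$, and $\beta_{bc}=\beta$ by \eqref{eq:mins}.
\end{proof}

Put $\gamma=\alpha_{bc}$. The number $s_{ab}$ has not yet appeared. It enters
when $c-a$ is read through $b$. We also record the power of $g$ that $s_{bc}$
and $s_{cd}$ have in common.

\begin{proposition}\label{prop:shape}
We have $\gamma>\alpha$,
\[
s_{ab}=g^\alpha h^\lambda,\qquad s_{ad}=g^\alpha h^\beta,\qquad
s_{bc}=g^\gamma h^\beta,
\]
and $h^\beta\mid b-a$, $g^\gamma\mid d-b$.
\end{proposition}

\begin{proof}
The formula for $s_{ad}$ is the definition of $\alpha$ and $\beta$, the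
formula for $s_{bc}$ is Lemma~\ref{lem:order}, and $h^\beta\mid b-a$ is part
of \eqref{eq:diffs}. The numbers $s_{ad}<s_{bc}$ have the same exponent of
$h$, so $\alpha<\gamma$ by (E3).

Apply Lemma~\ref{lem:iso} to $x=a$, $y=c$, $z=b$. By \eqref{eq:diffs},
$v_g(c-a)=\alpha<\gamma=\alpha_{bc}$, so $\alpha_{ab}=\alpha$; and
$v_h(c-a)=\lambda<\beta=\beta_{bc}$, so $\beta_{ab}=\lambda$.

Finally $s_{bc}<s_{cd}$ and $\beta_{bc}=\beta>\lambda=\beta_{cd}$, so
$\gamma<\alpha_{cd}$ by (E3). Thus $g^\gamma$ divides $s_{bc}$ and $s_{cd}$,
and it divides $d-b$ by Lemma~\ref{lem:gcd}.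
\end{proof}

Figure~\ref{fig:points} shows all six exponent points. The numbers $s_{ac}$
and $s_{bd}$ play no further role; their positions follow from
$\alpha_{ac}=\alpha_{bd}$, which is \eqref{eq:mins} with
Lemma~\ref{lem:order}, and from $s_{ac}<s_{bd}$, which gives
$\beta_{ac}<\beta_{bd}$ by (E3).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[->] (0,0)--(7,0) node[right]{exponent of $g$};
\draw[->] (0,0)--(0,4.8) node[above]{exponent of $h$};
\draw[dotted] (2.5,0) node[below]{$\alpha$}--(2.5,1);
\draw[dotted] (4.5,0) node[below]{$\gamma$}--(4.5,2.4);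
\draw[dotted] (0,1) node[left]{$\lambda$}--(6,1);
\draw[dotted] (0,2.4) node[left]{$\beta$}--(2.5,2.4);
\draw[dotted] (1,0)--(1,4.2);
\draw[->,thick] (2.5,1.1)--(2.5,2.3) node[midway,right]{$\times X$};
\draw[->,thick] (2.6,2.4)--(4.4,2.4) node[midway,above]{$\times Y$};
\fill (2.5,1) circle (2pt) node[below right]{$ab$};
\fill (2.5,2.4) circle (2pt) node[above left]{$ad$};
\fill (4.5,2.4) circle (2pt) node[above right]{$bc$};
\fill (6,1) circle (2pt) node[above right]{$cd$};
\fill (1,3.3) circle (2pt) node[right]{$ac$};
\fill (1,4.2) circle (2pt) node[right]{$bd$};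
\end{tikzpicture}
\caption{The configuration forced on a hypothetical quadruple $a<b<c<d$. The
point labeled $xy$ has coordinates $(i,j)$ where $xy+\varepsilon=g^ih^j$; only
the order of the coordinates is meaningful. The numbers $ab+\varepsilon$ and
$ad+\varepsilon$ differ by the factor $X=h^{\beta-\lambda}$, and
$ad+\varepsilon$ and $bc+\varepsilon$ by the factor $Y=g^{\gamma-\alpha}$.}
\label{fig:points}
\end{figure}

\section{Two bounds for one ratio}\label{sec:final}

Proposition~\ref{prop:shape} says that $s_{ab}$ divides $s_{ad}$ and $s_{bc}$,
so it is natural to divide it out and work with the quotients. Put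
\[
N=s_{ab},\qquad X=h^{\beta-\lambda}>1,\qquad Y=g^{\gamma-\alpha}>1,
\]
so that $ab+\varepsilon=N$, $ad+\varepsilon=NX$ and $bc+\varepsilon=NXY$.
Subtraction removes $\varepsilon$:
\[
a(d-b)=N(X-1),\qquad b(c-a)=N(XY-1).
\]
By Lemma~\ref{lem:gcd}, $N$ is coprime to $a$ and to $b$. Hence
$a\mid X-1$ and $b\mid XY-1$, and there are positive integers $\ell$ and $k$
with
\begin{equation}\label{eq:kl}
X-1=a\ell,\qquad d-b=N\ell,\qquad XY-1=bk .
\end{equation}

\emph{Lower bound for $X$.} By Proposition~\ref{prop:shape},
$g^\gamma\mid d-b=g^\alpha h^\lambda\ell$, so $Y\mid h^\lambda\ell$. Since $Y$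
is a power of $g$, it is coprime to $h^\lambda$, and $Y\mid\ell$. Thus
$\ell\ge Y$ and
\begin{equation}\label{eq:lower}
X=a\ell+1\ge aY+1 .
\end{equation}

\emph{Upper bound for $X$.} Since $X\mid h^\beta$ and $h^\beta\mid b-a$, we
can write $b=a+tX$ with an integer $t\ge1$. Substituting this into
$XY-1=bk$ gives
\[
ak+1=X(Y-tk).
\]
The left side is positive, so $Y-tk\ge1$. This has two consequences:
$k\le tk\le Y-1$, and $X\le ak+1$. Together,
\begin{equation}\label{eq:upper}
X\le a(Y-1)+1<aY+1 .
\end{equation}

The bounds \eqref{eq:lower} and \eqref{eq:upper} contradict each other. No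
quadruple exists, which proves Theorem~\ref{thm:main} and with it
Theorem~\ref{thm:primes}. \hfill$\square$

\begin{remark}\label{rem:nearmiss}
The divisibility $g^\gamma\mid d-b$ cannot be omitted from this last step.
Take $(a,b,c,d)=(1,5,7,11)$, $\varepsilon=1$, $g=3$, $h=2$. Then
$ab+1=3\cdot2$, $ad+1=3\cdot2^2$ and $bc+1=3^2\cdot2^2$ have the shape of
Proposition~\ref{prop:shape} with $\alpha=\lambda=1$ and $\beta=\gamma=2$, and
$h^\beta=4$ divides $b-a=4$. Here $N=6$, $X=2$, $Y=3$, the relations
\eqref{eq:kl} hold with $\ell=k=1$, and \eqref{eq:upper} reads $2\le3<4$. What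
fails is $9\mid d-b=6$. Its proof needed $cd+1$ to be of the form $3^i2^j$,
and here $cd+1=78=2\cdot3\cdot13$.
\end{remark}

\section{The role of the hypotheses}\label{sec:hyp}

\emph{Two bases.} This enters through (E2), which arranges
$s_{ad},s_{bd},s_{cd}$ as a staircase and so produces a middle number each of
whose two prime-to-each-other parts divides a neighbor, and through (E3),
which converts a size inequality into an inequality of exponents. With three
primes there need not be a middle number. For $(1,3,5,7)$ the three numbers
are $8$, $22$ and $36$, and each has a prime power factor, namely $8$, $11$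
and $9$, that divides neither of the other two.

\emph{Coprime bases.} This is used in (E1), hence in (E2), and in the step
from $Y\mid h^\lambda\ell$ to $Y\mid\ell$. For $g=2$ and $h=6$, (E1) fails:
$v_2(6)=1$, and $g$ divides $h$ although $(1,0)$ is not componentwise at most
$(0,1)$. Primality is not used.

\emph{The shift $\pm1$.} This gives the coprimality in Lemma~\ref{lem:gcd},
on which every later step depends, and the size estimates in
Lemma~\ref{lem:incomp}, Proposition~\ref{prop:middle} and
Lemma~\ref{lem:order}. For the shift $2$, Lemma~\ref{lem:gcd} fails: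
$1\cdot2+2=4$ and $4\cdot2+2=10$ have the common divisor $2$, which does not
divide $4-1$. For the shift $0$ the theorem itself fails, as $(1,2,4,8)$
shows.

\emph{Distinct elements.} This makes each difference $x-y$ nonzero, so that
$v_g(x-y)$ is defined and a divisor of $x-y$ is at most $|x-y|$. Without it,
$(1,1,1,1)$ gives six times the number $2$ for $\varepsilon=1$, and
$(2,2,2,2)$ gives six times the number $3$ for $\varepsilon=-1$.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Polinomi\'alis-exponenci\'alis diofantikus egyenletek \'es
egyenletrendszerek},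
\texttt{https://real-d.mtak.hu/729/7/SzalayLaszlo\_doktori\_mu.pdf}

\end{thebibliography}
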